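# Feedback vertex sets, girth, and binary codes: $2^{\tau(G)}\le A(n,g(G))$

## 1. Oriented graphs and Hamming codes

**Digraphs.** All digraphs are finite, and loops are allowed. A cycle is a directed cycle without repeated vertices. A loop is a cycle of length $1$, and a pair of opposite arcs is a cycle of length $2$. For a digraph $G$ on $[n]=\{1,\dots,n\}$:

* $\tau(G)$ is the minimum size of a feedback vertex set, that is, of a set $I$ such that $G-I$ is acyclic;
* $a(G)=|V(G)|-\tau(G)$ is the maximum size of a vertex set inducing an acyclic subgraph. For $X\subseteq V(G)$ we write $a(X)=a(G[X])$, and we call $X$ acyclic if $G[X]$ is;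
* the girth $g(G)$ is the minimum length of a cycle, and $g(G)=n+1$ if $G$ is acyclic.

We say that $G$ *has girth at least $g$* if every cycle has length at least $g$. In this phrase acyclic digraphs always qualify.

**Codes.** For $x,y\in\{0,1\}^n$ the Hamming distance is the number of coordinates where they differ. The minimum distance of $X\subseteq\{0,1\}^n$ is the minimum over distinct pairs, and it is $n+1$ if $|X|\le1$. $A(n,d)$ is the maximum size of a set $X\subseteq\{0,1\}^n$ of minimum distance at least $d$. In the range $d\le n+1$, which is all we need, $A(n,d)$ is nondecreasing in $n$ (append zeros) and nonincreasing in $d$.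

An $(n,M,d)$ code is a set of $M$ words of length $n$ with minimum distance at least $d$. An $[n,k,d]$ code is a linear one of dimension $k$. We use one standard fact constantly: if $P$ is an $r\times n$ matrix over $\mathbb F_2$ in which any $d-1$ columns are linearly independent, then $\{x: Px=0\}$ is a linear code of dimension at least $n-r$ and minimum distance at least $d$ (with the convention above if it is $\{0\}$). The number $r$ is called the redundancy.

A digraph with only long cycles should have a small feedback vertex set; a code with a large minimum distance should be small. The following question comes from the course text "Introduction to Finite Dynamical Systems", where it is posed as a conjecture: does the second quantity always dominate the first? It does.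

**Theorem 1.** For every digraph $G$ on $n$ vertices, $2^{\tau(G)}\le A(n,g(G))$.

Some cases by hand:

* If $G$ is acyclic, then $2^0=1=A(n,n+1)$.
* If $G$ is a directed cycle of length $n$, then $\tau=1$, $g=n$, and $2=A(n,n)$.
* If $g(G)=1$, then $2^{\tau(G)}\le 2^n=A(n,1)$.
* If $G$ is the complete bidirected graph on $n\ge2$ vertices, then $g=2$, $\tau=n-1$, and $A(n,2)=2^{n-1}$. (Words of even weight give $\ge$. Two words that agree in the first $n-1$ coordinates are at distance at most $1$, which gives $\le$.)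

The first case with some content, and still an easy one, is girth $3$.

**Proposition 2.** If $n\ge3$ and $G$ is a digraph on $n$ vertices of girth at least $3$, then $2^{\tau(G)}\le A(n,3)$.

*Proof.* Let $\alpha(n)$ be the minimum of $a$ over $n$-vertex digraphs without cycles of length $\le2$. It is nondecreasing, since an induced subgraph of such a digraph is again one.

There is at most one arc per pair of vertices and no loop, so there are at most $n(n-1)/2$ arcs and some vertex $v$ has out-degree at most $\frac{n-1}2$. Then $G-v-N^+(v)$ has at least $n-1-\lfloor\frac{n-1}2\rfloor=\lfloor n/2\rfloor$ vertices. Take an acyclic set there and add $v$. The vertex $v$ sends no arc to the set, so the result is acyclic. Hence $\alpha(n)\ge1+\alpha(\lfloor n/2\rfloor)$, and with $\alpha(1)=1$,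
$$\alpha(n)\ge\lfloor\log_2n\rfloor+1=\lceil\log_2(n+1)\rceil=:r .$$

Since $n\le2^r-1$, there are $n$ distinct nonzero vectors in $\mathbb F_2^r$. Any two of them are independent, so as columns of a parity-check matrix they give a (shortened Hamming) code of dimension at least $n-r$ and minimum distance at least $3$. Thus $2^{\tau(G)}\le2^{n-\alpha(n)}\le2^{n-r}\le A(n,3)$. $\square$

Here nothing is lost in general. On $\mathbb Z_7$ put the arcs $i\to i+1,\,i+2,\,i+4$. The differences $1,2,4$ and their negatives $6,5,3$ are all distinct, so this is a tournament, of girth $3$. The out-neighborhood of $0$ is $\{1,2,4\}$ with $1\to2\to4\to1$, a cyclic triangle, and by symmetry the same holds at every vertex. An acyclic set of four vertices would contain a vertex dominating the other three, which would then be a whole out-neighborhood and cyclic. So $a\le3$ and $\tau\ge4$. By Proposition 2, $2^4\le 2^\tau\le A(7,3)$, and $A(7,3)\le2^7/8=16$ because balls of radius $1$ around codewords are disjoint. So $2^{\tau}=16=A(7,3)$.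

What changes for larger girth? In Proposition 2 one lower bound for $a$ met one code, with the same number $\lceil\log_2(n+1)\rceil$ on both sides, for every $n$ at once. For girth $g=2s+1\ge5$ and $n$ large, the natural codes are the BCH codes, of redundancy $s\lceil\log_2(n+1)\rceil$. The argument above never uses that cycles of length $3,4,\dots$ are absent, so it still gives only $\lceil\log_2(n+1)\rceil$, and a factor $s$ is missing. For $n$ comparable to $g$ there is a different difficulty, found in Section 3. Before that, two reductions.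

## 2. Eliminating a vertex, and integer weights

**Definition.** Let $v$ be a vertex of $H$ without a loop. The digraph $H/v$ has vertex set $V(H)\setminus v$ and arcs $x\to y$ whenever $x\to y$ or $x\to v\to y$ in $H$ (loops may arise). An arc of $H/v$ that is not an arc of $H$ is called a *shortcut*.

For example, eliminating a vertex of a directed triangle gives a $2$-cycle, and eliminating a vertex of that gives a loop.

**Lemma 3.** Let $v$ be a vertex of $H$ without a loop.

1. $\tau(H/v)\ge\tau(H)$.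
2. If $g\ge 2$ and $H$ has girth at least $g$, then $H/v$ has girth at least $g-1$.

*Proof.* (1) Let $(H/v)-F$ be acyclic. A cycle of $H-F$ avoiding $v$ would be a cycle of $(H/v)-F$. A cycle of $H-F$ through $v$ becomes, after shortcutting past $v$, a cycle of $(H/v)-F$ (it has another vertex because there is no loop at $v$). So $H-F$ is acyclic.

(2) Take a cycle of $H/v$ of length $\ell$ with $r$ shortcuts and expand each shortcut $x\to y$ to $x\to v\to y$. This gives a closed walk of length $\ell+r$ in $H$. If $r\le1$, it is a cycle, so $\ell\ge g-1$. If $r\ge2$, it splits at $v$ into $r$ closed walks through $v$. The vertices other than $v$ occur once each, so these are $r$ cycles. Hence $\ell+r\ge rg$ and $\ell\ge r(g-1)\ge g-1$. $\square$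

**Lemma 4.** Suppose that for every odd $g\ge1$ and every $n\ge g$, every digraph on $n$ vertices of girth at least $g$ satisfies $2^{\tau}\le A(n,g)$. Then Theorem 1 holds.

*Proof.* The acyclic case was done by hand. Otherwise $g=g(G)\le n$. If $g$ is odd, apply the hypothesis. If $g\ge2$ is even, there are no loops; pick a vertex $v$. The digraph $G/v$ has $n-1\ge g-1$ vertices and girth at least $g-1$, which is odd, so
$$2^{\tau(G)}\le2^{\tau(G/v)}\le A(n-1,g-1)\le A(n,g).$$
For the last step append a parity bit: two words at odd distance $g-1$ have different parities, so all distances become at least $g$. $\square$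

The cases $g=1,3$ are done. **From now on $g\ge5$ is odd**, except where a statement says otherwise.

**Definition.** A *$g$-heavy* digraph is a digraph with positive integer vertex weights $w$ such that every cycle has total weight at least $g$. Let $t(n)=t_g(n)$ be the maximum of $\tau$ over $g$-heavy digraphs of total weight at most $n$, and $f(n)=n-t(n)$.

For example, a $2$-cycle whose vertices have weights $2$ and $3$ is $5$-heavy; it is a compressed directed $5$-cycle. This is the general pattern.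

**Lemma 5.** For every $g\ge1$, $t(n)$ is the maximum of $\tau$, and $f(n)$ the minimum of $a$, over $n$-vertex digraphs of girth at least $g$. Moreover
$$t(n-1)\le t(n)\le t(n-1)+1,\qquad f(n-1)\le f(n)\le f(n-1)+1,\qquad f(b)=b\ \text{ for } b<g. \tag{1}$$

*Proof.* An $n$-vertex digraph of girth at least $g$ is $g$-heavy with all weights $1$. Conversely, in a $g$-heavy digraph replace each vertex of weight $w$ by a path of $w$ vertices, with the in-arcs entering its first vertex and the out-arcs leaving its last one, and add isolated vertices up to $n$ vertices in total. Cycles correspond to cycles, and weights become lengths. Deleting one vertex of a path destroys the same cycles as deleting the original vertex, so $\tau$ does not change.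

The function $t$ is nondecreasing by definition, and deleting one vertex lowers the weight by at least $1$ and $\tau$ by at most $1$. This gives the first two statements of (1). If $b<g$, there is no cycle, so $t(b)=0$. $\square$

In particular $a(X)\ge f(|X|)$ for every vertex set $X$ of a digraph of girth at least $g$. By Lemma 4 the goal is
$$2^{t(n)}\le A(n,g)\qquad\text{for all odd }g\ge5\text{ and all }n\ge g. \tag{$\star$}$$

## 3. Peeling, two-sided balls, and the range where they fail

Here is a natural way to improve on Proposition 2. There we deleted $\{v\}\cup N^+(v)$ and gained $1$. We may as well delete $X\cup N^+(X)$ and gain $a(X)$, for any set $X$ for which this is profitable. If no set is profitable, every ball expands fast, and the expansion can be used in both directions at once.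

**Definition.** Let $\lambda>1$. A digraph $G$ is *$\lambda$-tight* if $|X\cup N^+(X)|>\lambda\,a(X)$ and $|X\cup N^-(X)|>\lambda\,a(X)$ for all nonempty $X\subseteq V(G)$.

For example, the directed cycle of length $n\ge2$ is $\lambda$-tight exactly for $\lambda<\frac n{n-1}$. A nonempty proper subset $X$ has $a(X)=|X|$ and $|X\cup N^\pm(X)|\ge|X|+1$, with equality for a path, and $\frac{|X|+1}{|X|}\ge\frac n{n-1}$ with equality when $|X|=n-1$. For $X=V$ the ratio is $\frac n{n-1}$ as well.

**Lemma 6 (peeling).** Every $G$ on $n$ vertices has a (possibly empty) $\lambda$-tight induced subgraph $G'$ on $n'$ vertices with $a(G)\ge a(G')+(n-n')/\lambda$. Consequently, if every nonempty $\lambda$-tight digraph of girth at least $g$ has $a\ge K$, with $K$ an integer, then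
$$f(n)\ge\min(\lceil n/\lambda\rceil,K)\quad\text{for all }n. \tag{2}$$

*Proof.* If $X\ne\emptyset$ violates tightness, delete $X\cup N^+(X)$ (or $X\cup N^-(X)$). An acyclic subset of $X$ together with an acyclic set of the remaining graph is acyclic, because between the two parts all arcs of one direction are absent. So we gain $a(X)\ge|X\cup N^\pm(X)|/\lambda$. Iterate until the graph is tight or empty. For (2): if $G'=\emptyset$, then $a(G)\ge n/\lambda$; otherwise $a(G)\ge a(G')\ge K$. For a single $n$, only tight digraphs on at most $n$ vertices matter. $\square$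

**Lemma 7 (balls).** Let $G$ be nonempty, $\lambda$-tight, of girth at least $g$. Let $v$ be a vertex, and let $x_i,y_i$ be the sizes of the out-ball $X_i$ and the in-ball $Y_i$ of radius $i$ around $v$ (including $v$). For $0\le i\le g-2$,
$$x_{i+1}>\lambda(1+f(x_i-1))\ge\lambda f(x_i),\quad\text{and the same for }y_i. \tag{3}$$
For $p,q\ge0$ with $p+q=g-2$,
$$a(G)\ge1+f(x_p-1)+f(y_q-1)\ge f(x_p)+f(y_q-1). \tag{4}$$

*Proof.* For $i\le g-2$ the vertex $v$ has no in-neighbor in $X_i$, since that would give a closed walk of length at most $g-1$. So $v$ lies on no cycle of $G[X_i]$ and $a(X_i)=1+a(X_i\setminus v)\ge1+f(x_i-1)$. As $X_i\cup N^+(X_i)=X_{i+1}$, tightness gives (3); the second inequality is $f(b)\le1+f(b-1)$. Reverse arcs for $y_i$.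

For (4): a common vertex of $X_p$ and $Y_q\setminus v$, or an arc from $X_p$ to $Y_q\setminus v$, would give a closed walk of length between $1$ and $p+1+q=g-1$. So these sets are disjoint with no arc from the first to the second, and $a(G)\ge a(X_p)+a(Y_q\setminus v)\ge1+f(x_p-1)+f(y_q-1)$. $\square$

Since $f$ is nondecreasing, lower bounds for $x_i$ may be inserted into (3) and (4).

*A first use.* Let $g=5$, $\lambda=2$, $p=2$, $q=1$. Then $x_1>2$, so $x_1,y_1\ge3$. Next $x_2>2(1+f(2))=6$, so $x_2\ge7$. By (4), $a\ge1+f(6)+f(2)\ge1+4+2=7$, using only $f(6)\ge f(4)=4$. Hence $f(n)\ge7$ for $n\ge13$, while the argument of Proposition 2 gives $\lceil\log_2 14\rceil=4$ at $n=13$. With the better input $f(6)\ge5$ we would get $a\ge8$. So peeling is a machine that turns values of $f$ at small arguments into values at large arguments.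

*Where it stops.* Let $g+1<n<\frac32g$. Among three binary words of length $n$, each coordinate contributes $0$ or $2$ to the sum of the three distances, so the sum is at most $2n<3g$. Hence $A(n,g)\le2$, and $(\star)$ demands $f(n)\ge n-1$. To get this from (2) we need $n/\lambda>n-2$, i.e. $\lambda-1<\frac2{n-2}$. For integers $x\le\frac{g-1}2$ this gives $(\lambda-1)x<\frac{g-1}{n-2}<1$, so (3) says only $x_{i+1}\ge x_i+1$. With $p=\frac{g-1}2$ and $q=\frac{g-3}2$ we obtain $x_p\ge p+1$, $y_q\ge q+1$ and $K=p+1+q=g-1$. This is no better than the trivial bound $f(n)\ge f(g-1)=g-1$. Peeling loses a constant factor, and for $n$ near $g$ nothing may be lost.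

So we need a separate theory for $n$ between $g$ and a few multiples of $g$. It provides both $(\star)$ in that range and the input for peeling. This is where the weights enter: they allow us to contract a digraph until every vertex lies on two cycles meeting only there.

## 4. Two cycles through every vertex, and total weight below $2g$

**Lemma 8.** Let $g\ge1$ and $c\ge0$. Among $g$-heavy digraphs of total weight at most $n$ with $\tau>c$, let $(H,w)$ have the fewest vertices. If $H$ is loopless, every vertex $v$ lies on two cycles meeting only in $v$.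

*Proof.* The vertex $v$ lies on a cycle, since otherwise it could be deleted without changing $\tau$. Split $v$ into a source carrying its out-arcs and a sink carrying its in-arcs. There is no arc from source to sink, as there is no loop. Internally disjoint source–sink paths are exactly cycles through $v$ meeting only in $v$. If there are no two of them, Menger's theorem gives a vertex $u\ne v$ on all cycles through $v$.

Pass to $H/v$ with $w'(u)=w(u)+w(v)$ and $w'=w$ elsewhere. The total weight is unchanged, and $\tau(H/v)\ge\tau(H)>c$ by Lemma 3. We check that $H/v$ is $g$-heavy, which contradicts minimality. Let $Z$ be a cycle of $H/v$ with $r$ shortcuts, and expand them.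

* If $r=0$: $w'(Z)\ge w(Z)\ge g$.
* If $r=1$: $Z\cup v$ is a cycle of $H$ through $v$, so it contains $u$, and $w'(Z)=w(Z)+w(v)=w(Z\cup v)\ge g$.
* If $r\ge2$: the expanded walk splits at $v$ into $r$ cycles through $v$, each containing $u$. But vertices other than $v$ occur only once on the walk, so this case is impossible. $\square$

**Theorem 9** (any $g\ge1$)**.** $t(n)=0$ if $n<g$; $t(n)\le1$ if $n<3g/2$; $t(n)\le2$ if $n<2g$.

*Proof.* The first claim is clear. In the other two $n<2g$, so **no two cycles are disjoint**. Take $H$ as in Lemma 8 with $\tau\ge2$ (respectively $\tau\ge3$). It is loopless: if $v$ had a loop, then, as $\tau\ge2$, there would be a cycle in $H-v$, disjoint from the loop. So every vertex lies on two cycles, each of length at least $2$, meeting only there; in particular $|V|\ge3$.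

**The case $\tau\ge2$, $n<3g/2$.** Two cycles meeting only in $v$ have together weight at least $2g-w(v)$, so $w(v)\ge2g-n$ for all $v$. Summing over three vertices, $n\ge3(2g-n)$, i.e. $n\ge3g/2$, a contradiction.

**The case $\tau\ge3$, $n\le2g-1$.** We show that the whole digraph consists of two cycles whose chords are very restricted, and then we find two disjoint cycles.

**Step 1: the vertex set is the union of two cycles.** Let $v$ have minimum weight $\nu$, and let $C_1=vp_1\dots p_k$ and $C_2=vq_1\dots q_l$ meet only in $v$ ($k,l\ge1$). Then $w(C_1\cup C_2)\ge2g-\nu$, so less than $\nu$ weight lies outside, and $V=C_1\cup C_2$. Put $\varepsilon_i=w(C_i)-g\ge0$. The total weight is $2g+\varepsilon_1+\varepsilon_2-\nu\le2g-1$, so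
$$\nu\ge\varepsilon_1+\varepsilon_2+1. \tag{5}$$
Place the $p$'s and $q$'s on two copies of a line: $b(p_i)=\sum_{h<i}w(p_h)$ and $e(p_i)=b(p_i)+w(p_i)$, and the same for the $q$'s. Then $e(p_k)=g+\varepsilon_1-\nu$ and $e(q_l)=g+\varepsilon_2-\nu$.

**Step 2: which arcs can exist.** Each arc creates a cycle, and that cycle must have weight at least $g$ and must not be disjoint from another cycle.

1. $v\to p_i$: the cycle $vp_i\dots p_k$ has weight $g+\varepsilon_1-b(p_i)$, so $b(p_i)\le\varepsilon_1<\nu$ and $i=1$. Similarly $p_i\to v$ forces $i=k$. Likewise for $q$.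
2. $p_i\to p_j$ with $j>i$: the cycle $C_1$ shortened by this arc skips weight at most $\varepsilon_1<\nu$, so it skips nothing and $j=i+1$. With $j\le i$ the cycle $p_j\dots p_i$ would be disjoint from $C_2$, which is impossible. Likewise for $q$.
3. $p_i\to q_j$: the cycle $vp_1\dots p_iq_j\dots q_l$ has weight $\nu+e(p_i)+(g+\varepsilon_2-\nu)-b(q_j)$, so $b(q_j)\le e(p_i)+\varepsilon_2$. Likewise $q_j\to p_i$ forces $b(p_i)\le e(q_j)+\varepsilon_1$.

**Step 3: pairs that separate.** The purpose is to find many two-element sets $S$ such that $H-S$ falls into a "before" part and an "after" part. Call $(i,j)$ *good* if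
$$e(q_j)-b(p_i)>\varepsilon_2\quad\text{and}\quad e(p_i)-b(q_j)>\varepsilon_1 .$$
If $\varepsilon_1=\varepsilon_2=0$, this says that the intervals $(b(p_i),e(p_i))$ and $(b(q_j),e(q_j))$ overlap. For good $(i,j)$ let
$$S=\{p_i,q_j\},\qquad B=\{v\}\cup p_{<i}\cup q_{<j},\qquad A=p_{>i}\cup q_{>j}.$$
*There is no arc from $B$ to $A$.* By Step 2, items 1 and 2, only $p_h\to q_{h'}$ with $h<i$, $h'>j$, or the mirror image $q_h\to p_{h'}$ with $h<j$, $h'>i$, could occur. In the first case $b(q_{h'})\ge e(q_j)>b(p_i)+\varepsilon_2\ge e(p_h)+\varepsilon_2$, contradicting item 3. In the second case $b(p_{h'})\ge e(p_i)>b(q_j)+\varepsilon_1\ge e(q_h)+\varepsilon_1$, again contradicting item 3.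

So each cycle of $H-S$ lies in $A$ or in $B$. One in $B$ avoids $v$, because the in-neighbors of $v$ are among $p_k,q_l\notin B$. Since $\tau\ge3$, $H-S$ has a cycle. Since cycles pairwise meet, exactly one of the following holds: all cycles of $H-S$ lie in $A$ (call $(i,j)$ *high*), or all lie in $B\setminus v$ (call it *low*).

**Step 4: the extreme pairs.** $(1,1)$ is good, since $e(q_1)-b(p_1)=w(q_1)\ge\nu>\varepsilon_2$ and $e(p_1)-b(q_1)=w(p_1)\ge\nu>\varepsilon_1$. It is high, as $B=\{v\}$. $(k,l)$ is good, since $e(q_l)-b(p_k)=\varepsilon_2-\varepsilon_1+w(p_k)>\varepsilon_2$ and $e(p_k)-b(q_l)=\varepsilon_1-\varepsilon_2+w(q_l)>\varepsilon_1$. It is low, as $A=\emptyset$.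

**Step 5: walking from one to the other in unit steps.** From a good $(i,j)\ne(k,l)$ one of $(i+1,j)$, $(i,j+1)$, $(i+1,j+1)$ is good.

* Let $i<k$, $j<l$ and $D=e(p_i)-e(q_j)$.
  * If $D<-\varepsilon_2$, take $(i+1,j)$: $e(q_j)-b(p_{i+1})=-D>\varepsilon_2$ and $e(p_{i+1})-b(q_j)>e(p_i)-b(q_j)>\varepsilon_1$.
  * If $D>\varepsilon_1$, take $(i,j+1)$: $e(p_i)-b(q_{j+1})=D>\varepsilon_1$ and $e(q_{j+1})-b(p_i)>e(q_j)-b(p_i)>\varepsilon_2$.
  * If $-\varepsilon_2\le D\le\varepsilon_1$, take $(i+1,j+1)$: by (5), $e(q_{j+1})-b(p_{i+1})=w(q_{j+1})-D\ge\nu-\varepsilon_1>\varepsilon_2$ and $e(p_{i+1})-b(q_{j+1})=w(p_{i+1})+D\ge\nu-\varepsilon_2>\varepsilon_1$.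
* Let $i=k$, $j<l$. Take $(k,j+1)$: since $e(q_j)\le e(q_l)-\nu=g+\varepsilon_2-2\nu$, we get $e(p_k)-b(q_{j+1})=e(p_k)-e(q_j)\ge\varepsilon_1-\varepsilon_2+\nu>\varepsilon_1$. Also $e(q_{j+1})-b(p_k)>e(q_j)-b(p_k)>\varepsilon_2$.
* Let $j=l$, $i<k$. Take $(i+1,l)$: since $e(p_i)\le g+\varepsilon_1-2\nu$, we get $e(q_l)-b(p_{i+1})\ge\varepsilon_2-\varepsilon_1+\nu>\varepsilon_2$. Also $e(p_{i+1})-b(q_l)>e(p_i)-b(q_l)>\varepsilon_1$.

**Step 6: two disjoint cycles.** Walking from $(1,1)$ to $(k,l)$ through good pairs, some high $(i,j)$ is followed by a low $(i',j')$ with $i'\le i+1$ and $j'\le j+1$. (If $k=l=1$, the pair $(1,1)$ is both high and low, already a contradiction.) A cycle witnessing high lies in $p_{>i}\cup q_{>j}$. One witnessing low lies in $p_{<i'}\cup q_{<j'}\subseteq p_{\le i}\cup q_{\le j}$. These are disjoint, a contradiction. $\square$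

*How sharp this is.* Theorem 9 says that $\tau\ge2$ forces $n\ge\frac32g$ and $\tau\ge3$ forces $n\ge2g$. The first is attained with $n=\lceil3g/2\rceil$ for every $g\ge2$: give the vertices of the bidirected $K_3$ (where $\tau=2$) the weights $\lceil g/2\rceil,\lceil g/2\rceil,\lfloor g/2\rfloor$. Any two weights sum to at least $g$, and the total is $\lceil3g/2\rceil$. The second is attained for even $g$: give all vertices of the bidirected $K_4$ (where $\tau=3$) weight $g/2$. For $g=3$ it is attained by the tournament of Section 1 minus a vertex, since $\tau\ge4-1$ on $6$ vertices.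

## 5. Weighted levels, and total weight below $6g$

Sweep through the digraph from a vertex $x$ at unit speed, where crossing a vertex of weight $w$ takes time $w$. At every moment the vertices being crossed separate what has been crossed from what has not. If $\tau$ is large, this front must be large, so the sweep uses up weight fast. But up to time $g$ the sweep cannot have come back to $x$. Comparing the two gives the bound.

**Definition.** Let $H$ be $g$-heavy of total weight at most $n$, and $x\in V(H)$. Let $\rho(z)$ be the minimum, over $x$–$z$ paths, of the total weight of the vertices before $z$ (so $\rho(x)=0$; $\rho(z)=\infty$ if $z$ is unreachable). For real $0<u\le g$ put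
$$S_u=\{z:\rho(z)<u\le\rho(z)+w(z)\},\quad A_u=\{z:\rho(z)+w(z)<u\},\quad C_u=\{z:\rho(z)\ge u\},$$
and $\beta(u)=\int_0^u|S_v|\,dv$.

For example, for a $2$-cycle on $x,y$ with $w(x)=2$, $w(y)=3$ and $g=5$ we have $\rho(y)=2$, $S_u=\{x\}$ for $0<u\le2$, $S_u=\{y\}$ for $2<u\le5$, and $\beta(u)=u$.

**Lemma 10.** (a) For $0<u\le g$,
$$\tau(H)\le|S_u|+t(\lfloor\beta(u)\rfloor)+t(\lfloor n-\beta(u)\rfloor). \tag{6}$$
(b) With $\ell_j=|S_j|$ and $\beta_j=\ell_1+\dots+\ell_j$, for integers $1\le j\le g$,
$$\tau(H)\le\ell_j+t(\beta_{j-1})+t(n-\beta_j). \tag{7}$$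
(c) Every cycle through $x$ meets every $S_u$, $0<u\le g$. If $x$ lies on two cycles meeting only in $x$, then $|S_u|\ge2$ for $w(x)<u\le g$. Moreover $S_u=\{x\}$ for $u\le w(x)$.

*Proof.* (a) The three sets partition $V$. An arc $y\to z$ gives $\rho(z)\le\rho(y)+w(y)$, so there is no arc from $A_u$ to $C_u$, and every cycle of $H-S_u$ lies in $A_u$ or in $C_u$. Exchanging sum and integral, $\beta(u)$ is the sum over $z$ of the length of $(\rho(z),\rho(z)+w(z)]\cap(0,u]$. A vertex of $A_u$ contributes its full weight, so $w(A_u)\le\beta(u)$. Vertices of $C_u$ contribute nothing and all others at most their weight, so $\beta(u)\le n-w(C_u)$. As weights are integers, (6) follows.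

(b) $\rho$ and $w$ are integral, so $S_v$ is constant for $v\in(j-1,j]$ and $\beta(j)=\beta_j$. A vertex of $A_j$ has $\rho+w\le j-1$, so it contributes its full weight already to $\beta(j-1)$, and $w(A_j)\le\beta_{j-1}$. Also $w(C_j)\le n-\beta_j$.

(c) Let $x=z_0\to z_1\to\dots\to z_r\to x$ be a cycle. A lightest $x$–$z_r$ path closes up to a cycle of weight $\rho(z_r)+w(z_r)\ge g\ge u$. So there is a first $z_i$ with $\rho(z_i)+w(z_i)\ge u$. If $i=0$, then $\rho(z_0)=0<u$; otherwise $\rho(z_i)\le\rho(z_{i-1})+w(z_{i-1})<u$. So $z_i\in S_u$. If $u>w(x)$, then $x\notin S_u$, and two cycles meeting only in $x$ meet $S_u$ in different vertices. If $u\le w(x)$, then $x\in S_u$, and any $z\ne x$ has $\rho(z)\ge w(x)\ge u$. $\square$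

**Lemma 11.** Suppose some $g$-heavy digraph of weight at most $n$ has $\tau>K$. Let $H$ be one with fewest vertices, assume it is loopless, and let its minimum weight $\nu$ be at most $g$. Let $\mu(\beta)\ge2$ be a step function with $\mu(\beta)\le\max(2,\,K+1-t(\lfloor\beta\rfloor)-t(\lfloor n-\beta\rfloor))$ for almost all $\beta\in(0,n)$, and $\mu=2$ on $(0,\nu)$. Then
$$g\le\int_0^n\frac{d\beta}{\mu(\beta)}+\frac\nu2 .$$
In particular, if numbers $\mu_j$ ($0\le j\le n-1$) satisfy $2\le\mu_j\le\max(2,\,K+1-t(j)-t(n-1-j))$ and $\mu_j=2$ for $j<\nu$, then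
$$g\le\sum_{j=0}^{n-1}\frac1{\mu_j}+\frac\nu2. \tag{8}$$

*Proof.* Take $x$ of weight $\nu$. By Lemma 8 and Lemma 10(c), $|S_u|\ge2$ for $\nu<u\le g$. By (6) and $\tau(H)\ge K+1$, $|S_u|\ge K+1-t(\lfloor\beta(u)\rfloor)-t(\lfloor n-\beta(u)\rfloor)$. So $|S_u|\ge\mu(\beta(u))$ for almost all $u\in(\nu,g)$. (The function $\beta$ is piecewise linear with slopes $|S_u|\ge1$, so preimages of null sets are null.) As $d\beta=|S_u|\,du$, $\beta(\nu)=\nu$ and $\beta(g)\le n$,
$$g-\nu\le\int_\nu^g\frac{|S_u|}{\mu(\beta(u))}\,du=\int_{\nu}^{\beta(g)}\frac{d\beta}\mu\le\int_\nu^n\frac{d\beta}{\mu}=\int_0^n\frac{d\beta}\mu-\frac\nu2 .$$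
For (8) take $\mu=\mu_j$ on $(j,j+1)$, where $\lfloor\beta\rfloor=j$ and $\lfloor n-\beta\rfloor=n-1-j$. $\square$

**Theorem 12.** $t(n)\le c_h$ whenever $n<hg/2$, where

|$h$|1,2|3|4|5|6|7|8|9|10|11|12|
|-|-|-|-|-|-|-|-|-|-|-|-|
|$c_h$|0|1|2|5|8|12|16|21|26|31|37|

*Proof.* For $h\le4$ this is Theorem 9. Let $h\ge5$, suppose the bounds hold for smaller $h$, and let $H$ be a counterexample with fewest vertices, for some $n<hg/2$.

**Step 1: no loops.** A loop sits on a vertex of weight at least $g$. Deleting it leaves weight below $(h-2)g/2$, so $\tau\le1+c_{h-2}$, which is $2,3,6,9,13,17,22,27$ for $h=5,\dots,12$, and at most $c_h$. So $H$ is loopless.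

**Step 2: the minimum weight $\nu$ is large.** Let $\beta\in((i-1)\frac g2,i\frac g2)$ with $\beta<n$. Then $\beta<ig/2$ and $n-\beta<(h+1-i)g/2$. So in Lemma 11 with $K=c_h$ we may use $\mu=m_i$ on this interval, where
$$m_1=m_h=2,\qquad m_i=\max(2,\,c_h+1-c_i-c_{h+1-i})\quad(2\le i\le h-1).$$
Let $\sigma_h=\sum_{i=1}^h1/m_i$. If $\nu\le g/2$, then $\mu=2$ on $(0,\nu)$, so $g\le\frac g2\sigma_h+\frac\nu2$, i.e. $\nu\ge(2-\sigma_h)g$. If $\nu>g/2$, the same conclusion holds because $2-\sigma_h\le\frac12$ in every row of the table below.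

**Step 3: delete a few vertices.** Each deletion removes weight at least $(2-\sigma_h)g$. Delete any $r$ vertices, with $r$ as in the table, and use the bound for smaller $h$ on what remains.

|$h$|$m_2,\dots,m_{h-1}$|$2-\sigma_h$|$r$|remaining weight|bound on $\tau$|
|-|-|-|-|-|-|
|5|4,4,4|$=\frac14$|2|$<2g$|$2+2=4$|
|6|4,6,6,4|$=\frac16$|3|$<2.5g$|$3+5=8$|
|7|5,7,9,7,5|$\ge.203$|3|$<3g$|$3+8=11$|
|8|5,8,10,10,8,5|$=.15$|4|$<3.5g$|$4+12=16$|
|9|6,9,12,12,12,9,6|$\ge.194$|5|$<4g$|$5+16=21$|
|10|6,10,13,14,14,13,10,6|$\ge.169$|5|$<4.5g$|$5+21=26$|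
|11|6,10,14,15,16,15,14,10,6|$\ge.127$|5|$<5g$|$5+26=31$|
|12|7,11,15,17,18,18,17,15,11,7|$\ge.170$|6|$<5.5g$|$6+31=37$|

To check a row: for $h=7$, $m_2=13-c_2-c_6=5$, $m_3=13-c_3-c_5=7$, $m_4=13-2c_4=9$, so $\sigma_7=1+\frac25+\frac27+\frac19=1.7968\ldots$, and $3.5-3\cdot.203=2.891<3$. The values of $\sigma_h$ for $h=5,\dots,12$ are $1.75$, $1.8333\ldots$, $1.7968\ldots$, $1.85$, $1.8055\ldots$, $1.8300\ldots$, $1.8720\ldots$, $1.8296\ldots$, all in $[\frac32,2]$, and the remaining weights are below $2g$, $2.5g$, $2.9g$, $3.4g$, $3.6g$, $4.2g$, $4.9g$, $5g$. In each row $\tau\le c_h$ (trivially if $|V|\le r$), a contradiction. $\square$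

Let $B_h(g)=\lceil hg/2\rceil-1$, the largest integer below $hg/2$; so $t(n)\le c_h$ for $n\le B_h(g)$.

|$g$|$h=2$|3|4|5|6|7|8|9|10|11|12|
|-|-|-|-|-|-|-|-|-|-|-|-|
|5|4|7|9|12|14|17|19|22|24|27|29|
|7|6|10|13|17|20|24|27|31|34|38|41|
|9|8|13|17|22|26|31|35|40|44|49|53|
|11|10|16|21|27|32|38|43|49|54|60|65|
|13|12|19|25|32|38|45|51|58|64|71|77|
|15|14|22|29|37|44|52|59|67|74|82|89|
|17|16|25|33|42|50|59|67|76|84|93|101|
|19|18|28|37|47|56|66|75|85|94|104|113|
|21|20|31|41|52|62|73|83|94|104|115|125|
|23|22|34|45|57|68|80|91|103|114|126|137|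

**Reading rule.** Below, a bound on $t$ or $f$ given without reason comes from $t(n)\le c_h$, i.e. $f(n)\ge n-c_h$, for $n\le B_h(g)$, combined with (1): monotonicity of $t$ and $f$, and $t(n)\le t(n-1)+1$.

## 6. Six sharper values for $g=7,9,13$

For a few pairs $(g,n)$ Theorem 12 is slightly too weak for the available codes. The same sweep, done with actual integers, closes the difference.

**Lemma 13.** (a) $t_7(27)\le12$. (b) $t_9(23)\le5$. (c) $t_9(31)\le11$. (d) $t_{13}(40)\le9$, $t_{13}(42)\le10$, $t_{13}(44)\le11$.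

*Proof.* In each case let $H$ be a counterexample with fewest vertices. A loop would give $\tau\le1+t(n-g)$; here $n-g=20$ for (a), $14$ for (b), $22$ for (c), and $27,29,31$ for (d), so $\tau$ would be at most $9,3,6,6,6,6$ respectively, a contradiction. So $H$ is loopless. Let $\nu$ be its minimum weight. If $\nu$ is large we delete a few vertices (if there are fewer vertices than that, $\tau$ is trivially small); if $\nu$ is small we use Lemma 10 or 11.

**Part (b): $g=9$, $n=23$, $\tau\ge6$.** Upper bounds for $t_9$: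

|$n$|$\le8$|9–13|14–17|18|19|20–22|
|-|-|-|-|-|-|-|
|$t_9\le$|0|1|2|3|4|5|

If $\nu\ge2$, delete $3$ vertices: $\tau\le3+t(17)\le5$. If $\nu=1$, use (8) with $K+1=6$. The following values are allowed, with $\mu_{22-j}=\mu_j$:

|$j$|0–2|3|4|5–8|9–11|
|-|-|-|-|-|-|
|bound for $t(j)+t(22-j)$|5|4|3|2|1+1|
|$\mu_j$|2|2|3|4|4|

The sum in (8) is $2\left(\frac42+\frac13+\frac64\right)+\frac14<7.92$ (the last term is $j=11$), and $7.92+0.5<9$, a contradiction.

**Part (d): $g=13$.** Upper bounds for $t_{13}$:

|$n$|$\le12$|13–19|20–25|26|27|28–32|33|34|35–38|39|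
|-|-|-|-|-|-|-|-|-|-|-|
|$t_{13}\le$|0|1|2|3|4|5|6|7|8|9|

In all three cases $\mu_{n-1-j}=\mu_j$, and the tables list the first half of the indices.

*$n=40$, $K+1=10$.*

|$j$|0|1–4|5|6|7–11|12|13|14–19|
|-|-|-|-|-|-|-|-|-|
|bound for $t(j)+t(39-j)$|9|8|7|6|5|0+4|1+3|1+2|
|$\mu_j$|2|2|3|4|5|6|6|7|

The sum is $2\left(\frac52+\frac13+\frac14+\frac55+\frac26+\frac67\right)<10.55$. If $\nu\le2$, then (8) gives $13\le10.55+1$, false. If $\nu\ge3$, delete one vertex: $\tau\le1+t(37)\le9$. So $t(40)\le9$, and $t(41)\le10$.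

*$n=42$, $K+1=11$*, using $t(40)\le9$, $t(41)\le10$.

|$j$|0|1,2|3–6|7|8|9–12|13|14|15|16–19|20|
|-|-|-|-|-|-|-|-|-|-|-|-|
|bound for $t(j)+t(41-j)$|10|9|8|7|6|5|1+5|1+4|1+3|1+2|2+2|
|$\mu_j$|2|2|3|4|5|6|5|6|7|8|7|

The sum is $2\left(\frac32+\frac43+\frac14+\frac15+\frac46+\frac15+\frac16+\frac17+\frac48+\frac17\right)<10.21$. If $\nu\le3$: $13\le10.21+1.5$, false. If $\nu\ge4$: $\tau\le1+t(38)\le9$. So $t(42)\le10$, and $t(43)\le11$.

*$n=44$, $K+1=12$*, using $t(42)\le10$, $t(43)\le11$ as well.

|$j$|0|1,2|3,4|5–8|9|10|11,12|13–15|16|17|18,19|20,21|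
|-|-|-|-|-|-|-|-|-|-|-|-|-|
|bound for $t(j)+t(43-j)$|11|10|9|8|7|6|5|1+5|1+4|1+3|1+2|2+2|
|$\mu_j$|2|2|3|4|5|6|7|6|7|8|9|8|

The sum is $2\left(\frac32+\frac23+\frac44+\frac15+\frac16+\frac27+\frac36+\frac17+\frac18+\frac29+\frac28\right)<10.13$. If $\nu\le3$: $13\le10.13+1.5$, false. If $\nu\ge4$, delete two vertices: $\tau\le2+t(36)\le10$. So $t(44)\le11$.

**Part (a): $g=7$, $n=27$, $\tau\ge13$.** Upper bounds for $t_7$:

|$n$|$\le6$|7–10|11–13|14|15|16,17|18|19|20|21|22|23|24|
|-|-|-|-|-|-|-|-|-|-|-|-|-|-|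
|$t_7\le$|0|1|2|3|4|5|6|7|8|9|10|11|12|

If $\nu\ge2$, delete $5$ vertices: $\tau\le5+t(17)\le10$. So $\nu=1$; let $x$ have weight $1$. By Lemmas 8 and 10, $\ell_1=1$, $\ell_j\ge2$ for $2\le j\le7$, $\beta_7\le27$, and
$$\ell_j\ge13-t(\beta_{j-1})-t(27-\beta_j). \tag{9}$$

*First, $\beta_3\ge11$.* Note $\beta_2\ge3$ and $\beta_3\ge\beta_2+2$.

* If $\beta_2\le6$ and $\beta_3\le10$, then (9) for $j=3$ gives $\beta_3-\beta_2\ge13-t(27-\beta_3)$, which is at least $3,4,5,6,7,8$ at $\beta_3=5,6,7,8,9,10$. But $\beta_3-\beta_2\le\beta_3-3$, which is $2,3,4,5,6,7$, a contradiction.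
* If $\beta_2\in\{7,8\}$ and $\beta_3\in\{9,10\}$, then $\ell_3\ge13-1-t(18)\ge6$, but $\ell_3\le3$, a contradiction.
* If $\beta_2\ge9$, then $\beta_3\ge11$.

*Now look at $\ell_4$.* Put $\gamma=27-\beta_4\ge\ell_5+\ell_6+\ell_7\ge6$. Then $\beta_3+\ell_4+\gamma=27$, so $\beta_3\le19$, and $\ell_4\ge13-t(\beta_3)-t(\gamma)$. In each case we start from $\ell_4\ge2$, bound $\gamma$, improve $\ell_4$, and reach $\gamma<6$:

* $11\le\beta_3\le13$: $\gamma\le14$, so $\ell_4\ge13-2-3=8$, so $\gamma\le8$, so $\ell_4\ge13-2-1=10$, so $\gamma\le6$, so $\ell_4\ge11$, so $\gamma\le5$.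
* $\beta_3=14$: $\gamma\le11$, $\ell_4\ge13-3-2=8$, $\gamma\le5$.
* $\beta_3=15$: $\gamma\le10$, $\ell_4\ge13-4-1=8$, $\gamma\le4$.
* $\beta_3\in\{16,17\}$: $\gamma\le9$, $\ell_4\ge13-5-1=7$, $\gamma\le4$.
* $\beta_3=18$: $\gamma\le7$, $\ell_4\ge13-6-1=6$, $\gamma\le3$.
* $\beta_3=19$: necessarily $\ell_4=2$ and $\gamma=6$, but $\ell_4\ge13-7-0=6$.

All are contradictions.

**Part (c): $g=9$, $n=31$, $\tau\ge12$.** Bounds for $t_9$: as in (b) up to $22$; $5$ at $23$ by (b); and $6,7,8,9,10$ at $24,\dots,28$. If $\nu\ge2$, delete $3$ vertices: $\tau\le3+t(25)\le10$. So $\nu=1$; with $x$ of weight $1$, $\ell_1=1$, $\ell_j\ge2$ for $2\le j\le9$, $\beta_9\le31$, and $\ell_j\ge12-t(\beta_{j-1})-t(31-\beta_j)$. Let $R(b)=12-t(31-b)$; it is at least $3,4,5,6,7,7$ at $b=4,5,6,7,8,9$. Put $\gamma_j=31-\beta_j$.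

*$\beta_3\ge10$:* if $3\le\beta_2\le7$ and $\beta_3\le9$, then $t(\beta_2)=0$ and $R(\beta_3)\le\ell_3\le\beta_3-3$. At $\beta_3=5,\dots,9$ the right side is $2,3,4,5,6$ and the left side at least $4,5,6,7,7$, a contradiction. If $\beta_2\ge8$, then $\beta_3\ge10$.

*$\gamma_7\ge9$:* we have $\gamma_8\ge\ell_9\ge2$ and $\gamma_7=\gamma_8+\ell_8\ge4$. If $\gamma_7\le8$, then $\gamma_8\le6$, so $t(\gamma_8)=0$ and $\ell_8\ge12-t(\beta_7)=R(\gamma_7)$. But $\ell_8=\gamma_7-\gamma_8\le\gamma_7-2$, which is $2,3,4,5,6$ at $\gamma_7=4,\dots,8$, below $R(\gamma_7)\ge3,4,5,6,7$, a contradiction.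

*The middle levels.* So $\ell_4+\ell_5+\ell_6+\ell_7=\beta_7-\beta_3\le(31-9)-10=12$. For $4\le j\le7$ we have $\beta_{j-1}\ge10$, $\gamma_j\ge9$ and $\beta_{j-1}+\gamma_j=31-\ell_j\le29$, so $\beta_{j-1}\le20$. The sum $t(\beta_{j-1})+t(\gamma_j)$ is at most $1+4$, $2+2$, $3+1$, $4+1$, $5+1$ for $\beta_{j-1}$ in $10$–$13$, $14$–$17$, $18$, $19$, $20$, where $\gamma_j\le19,15,11,10,9$ respectively. So it is at most $6$, each $\ell_j\ge6$, and their sum is at least $24>12$, a contradiction. $\square$

## 7. From bounds on $t$ and $f$ to codes, and $n<4g$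

**Definition.** $N(k,g)=\min\{n:A(n,g)\ge2^k\}$.

For example, $N(1,g)=g$. The textbook operations are: shortening (keep the words with the more frequent value in one coordinate and delete that coordinate), puncturing (delete a coordinate), pairing codewords of two codes of the same size, and appending a parity bit. They give, for $k\ge1$,
$$N(k-1,g)\le N(k,g)-1,\quad N(k,g-1)\le N(k,g)-1,\quad N(k,g_1+g_2)\le N(k,g_1)+N(k,g_2),$$
and $N(k,d+1)=N(k,d)+1$ for odd $d$.

**Lemma 14.**

* **(P)** If a linear $[N,N-r,g]$ code exists, $n\le N$ and $f(n)\ge r$, then $(\star)$ holds at $n$.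
* **(Q)** If $N(k,g)\le n$ and $t(n)\le k$, then $(\star)$ holds at $n$.
* **(R)** If $t(n_0-1)\le k_0$, $t(n)\le k_1$ for $n<n_1$, and $N(k_1,g)\le n_0+k_1-k_0-1$, then $(\star)$ holds for $n_0\le n<n_1$.

*Proof.* (P) Choose $n$ columns of an $r\times N$ parity-check matrix. This gives a code of length $n$, minimum distance at least $g$ and dimension at least $n-r\ge n-f(n)=t(n)$. (Q) is the definition. (R) Let $k=\min(k_1,\,k_0+n-n_0+1)$. Then $t(n)\le k$ by (1), and by shortening $N(k,g)\le N(k_1,g)-(k_1-k)\le n_0-k_0-1+k\le n$. Use (Q). $\square$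

**Codes used.** The following are quoted from MacWilliams–Sloane, *The Theory of Error-Correcting Codes* (for BCH codes see its Chapter 9).

* Nordstrom–Robinson $(16,256,6)$; Golay $[23,12,7]$, $[24,12,8]$; Wagner $[23,14,5]$; Reed–Muller $[16,5,8]$, $[32,16,8]$; quadratic residue $[17,9,5]$, $[41,21,9]$, $[47,24,11]$.
* Irreducible Goppa codes: length $2^m$, dimension at least $2^m-mt$, minimum distance at least $2t+1$.
* BCH codes: length $2^m-1$, dimension at least $2^m-1-mt$, minimum distance at least $2t+1$. In particular $[31,11,11]$, $[31,16,7]$, $[63,45,7]$, $[63,39,9]$, $[63,36,11]$, $[63,30,13]$, $[63,24,15]$, $[63,18,21]$, $[63,16,23]$, $[127,71,19]$, $[127,64,21]$, $[127,57,23]$; with a parity bit $[32,11,12]$, $[64,24,16]$.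
* Varshamov's bound: a linear $[n,n-r,d]$ code exists if $\sum_{i\le d-2}\binom{n-1}i<2^r$. (Choose the columns of a parity-check matrix in $\mathbb F_2^r$ one after another. Each new column must avoid the sums of at most $d-2$ earlier ones, and the condition says that these never exhaust $\mathbb F_2^r$.)

"BCH$_{127}$ with $t$" means length $127$ and redundancy at most $7t$.

**Lemma 15.** For odd $g$:
(a) $N(1,g)=g$, $N(2,g)\le\lceil3g/2\rceil$.
(b) $N(5,g)\le2g+2$ for $g\ge5$.
(c) $N(8,g)\le\lceil2.5g\rceil+2$ for $g\ge11$.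
(d) $N(12,g)\le3g+3$ for $g\ge15$.
(e) $N(16,g)\le\lceil3.5g\rceil+3$ for $g\ge15$.

*Proof.* (a) For $N(2,g)$ take a $2\times n$ generator matrix, $n=\lceil3g/2\rceil$, with the three nonzero columns used as equally as possible. Each nonzero codeword vanishes on exactly one type of column, so the minimum weight is $n-\lceil n/3\rceil=\lfloor2n/3\rfloor$. For odd $g$, $2n/3=g+\frac13$, so this is $g$.

(b) The allowed values for $g=5,7,9,11$ are $12,16,20,24$. Puncturing Nordstrom–Robinson once and shortening three times gives $N(5,5)\le12$. Puncturing $[16,5,8]$ gives $N(5,7)\le15$. In the simplex code $[31,5,16]$ the coordinates are the nonzero points of $\mathbb F_2^5$ and the words are the linear functionals. A nonzero functional is nonzero on $16$ points, on $0$ or $4$ points of a $3$-dimensional subspace, and on $0$ or $2$ points of a $2$-dimensional one. Deleting the $7$ nonzero points of a $3$-dimensional subspace gives $[24,5,12]$, so $N(5,11)\le23$. Deleting also the $3$ nonzero points of a complementary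 $2$-dimensional subspace gives $[21,5,10]$, so $N(5,9)\le20$. Pairing with $[16,5,8]$ raises $g$ by $8$ at cost $16=2\cdot8$, and $5,7,9,11$ represent all odd residues modulo $8$.

(c) $N(8,d)\le15,16$ for $d=5,6$ (Nordstrom–Robinson); $19,20$ for $d=7,8$ (Golay, shortened four times); $28,29$ for $d=11,12$ ($[31,11,11]$, $[32,11,12]$, shortened three times). Then:

|$g$|11|$13=7+6$|$15=8+7$|$17=11+6$|$19=12+7$|$21=8+8+5$|
|-|-|-|-|-|-|-|
|$N(8,g)\le$|28|35|39|44|48|55|
|allowed|30|35|40|45|50|55|

Adding $12$ to $g$ costs $29\le30=2.5\cdot12$, and the listed $g$ represent all odd residues modulo $12$.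

(d) $15=8+7$ gives $24+23=47\le48$. Shortening $[63,18,21]$ gives $[57,12,21]$, and puncturing gives $53,55,57$ for $g=17,19,21$; allowed are $54,60,66$. Adding $8$ costs $24=3\cdot8$ ($[24,12,8]$).

(e) Shorten $[63,24,15]$ to $[55,16,15]$ for $g=15$. Shorten $[63,18,21]$ to $[61,16,21]$ and puncture: $57,59,61$ for $g=17,19,21$. For $g=23$: $63$. Pairing with $[32,16,8]$: $89,91,93$ for $g=25,27,29$. The allowed values for $g=15,17,\dots,29$ are $56,63,70,77,84,91,98,105$. Adding $16$ costs $56=3.5\cdot16$ ($[56,16,16]$, shortened from $[64,24,16]$). $\square$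

**Proposition 16.** $(\star)$ holds for odd $g\ge5$ and $g\le n<2.5g$; for odd $g\ge11$ and $g\le n<3g$; for odd $g\ge15$ and $g\le n<4g$.

*Proof.* For $g\le n<\frac32g$: $t(n)\le1$ and $N(1,g)=g$. For $\frac32g\le n<2g$: $t(n)\le2$ and $N(2,g)\le\lceil\frac32g\rceil\le n$. Then apply (R) with the bounds of Theorem 12:

|range|$(n_0,k_0,k_1)$|required|from|
|-|-|-|-|
|$2g\le n<2.5g$|$(2g,2,5)$|$N(5,g)\le2g+2$|15(b)|
|$2.5g\le n<3g$, $g\ge11$|$(\lceil2.5g\rceil,5,8)$|$N(8,g)\le\lceil2.5g\rceil+2$|15(c)|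
|$3g\le n<3.5g$, $g\ge15$|$(3g,8,12)$|$N(12,g)\le3g+3$|15(d)|
|$3.5g\le n<4g$, $g\ge15$|$(\lceil3.5g\rceil,12,16)$|$N(16,g)\le\lceil3.5g\rceil+3$|15(e)|

$\square$

## 8. Girth at least $25$: Varshamov's bound

**Proposition 17.** $(\star)$ holds for odd $g\ge25$ and $n\ge4g$.

*Proof.*

**Step 1: an entropy criterion.** Logarithms below are to base $2$ unless written $\ln$. Let $\eta$ be the binary entropy and $F(N,k)=N\,\eta(k/N)=N\log N-k\log k-(N-k)\log(N-k)$, for integers $k\ge1$ and real $N\ge 2k$. For integers $1\le k\le N/2$,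
$$\sum_{i\le k}\binom Ni<2^{F(N,k)} .$$
Indeed, with $\delta=k/N\le\frac12$, $1=\sum_{i\le N}\binom Ni\delta^i(1-\delta)^{N-i}>\sum_{i\le k}\binom Ni\delta^k(1-\delta)^{N-k}$. So by Varshamov's bound with $r=f(n)$ and (P),
$$f(n)\ge F(n-1,g-2)\quad\text{implies }(\star)\text{ at }n. \tag{10}$$
$F$ increases in $N$ (the derivative is $\log\frac N{N-k}$) and in $k\le N/2$. By the inequality between entropy and cross-entropy, for any $\delta\in(0,1)$, $F(N,k)\le N\log\frac1{1-\delta}+k\log\frac{1-\delta}\delta$. With $\delta=1/W$ and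
$$\varphi(W)=W\,\eta(1/W)=W\log W-(W-1)\log(W-1)=W\log\tfrac W{W-1}+\log(W-1)$$
this gives, for $W\ge4.5$,
$$F(Wg-1,g-2)\le g\varphi(W)-\log\tfrac W{W-1}-2\log(W-1)\le g\varphi(W)-2\log(W-1).$$

**Step 2: $4g\le n<10g$.** Here Theorem 12 alone suffices.

|range|$f(n)\ge$|from|upper bound for $F(n-1,g-2)$|
|-|-|-|-|
|$4g\le n<4.5g$|$4g-17$|$f(4g-1)$, $c_8=16$|$3.4390g-3.61$ ($W=4.5$)|
|$4.5g\le n<5g$|$4.5g-22$|$f(4.5g-.5)$, $c_9=21$|$3.6097g-4$ ($W=5$)|
|$5g\le n<6g$|$5g-27$|$f(5g-1)$, $c_{10}=26$|$3.9002g-4.64$ ($W=6$)|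
|$6g\le n<10g$|$6g-38$|$f(6g-1)$, $c_{12}=37$|$4.6900g-6.33$ ($W=10$)|

At $g=25$ the lower bounds are $83,\ 90.5,\ 98,\ 112$, and the upper bounds are below $82.4,\ 86.3,\ 92.9,\ 111$. The lower bounds have the larger slopes in $g$. So (10) applies for all $g\ge25$.

**Step 3: a cleaner target for $n\ge10g$.** Put $W=n/g$. Then $F(n-1,g-2)\le F(n,g)=g\varphi(W)$, and $\varphi(W)=\log W+(W-1)\log\left(1+\frac1{W-1}\right)\le\log W+\log e$. So it suffices to show
$$f(n)\ge g\log(eW). \tag{11}$$

**Step 4: (11) for $10\le W\le183$, by peeling with $\lambda=2$.** Use $p=\frac{g-1}2$, $q=\frac{g-3}2$. By (3), in a nonempty $2$-tight digraph of girth at least $g$ we have $x_{i+1}\ge2f(x_i)+1$. Let $j=\lceil\log(g+1)\rceil-1$. For $i\le j-1$ we have $2^{i+1}<g+1$, so $2^{i+1}-1\le g-1$ and $f(2^{i+1}-1)=2^{i+1}-1$. By induction $x_i\ge2^{i+1}-1$ for $i\le j$, and $x_j\ge g$. Next,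
$$x_{j+1}\ge2(g-1)+1=2g-1,\quad x_{j+2}\ge2(2g-3)+1=4g-5,\quad x_{j+3}\ge2(4g-21)+1=8g-41,$$
using $f(g)\ge g-1$, $f(2g-1)\ge2g-3$ ($c_4=2$), $f(4g-5)\ge4g-21$ ($c_8=16$). Also $8g-42\ge6g-1$.

We need $q\ge j+3$. With $M=\lceil\log(g+1)\rceil\ge5$ this says $\frac{g-3}2\ge M+2$. For $M=5$, $q\ge11\ge7$. For $M\ge6$, $g\ge2^{M-1}$ and $2^{M-2}-\frac32\ge M+2$.

The same bounds hold for in-balls, so $a\ge f(x_p)+f(y_q-1)\ge2f(6g-1)\ge2(6g-38)\ge8.96g\ge g\log(183e)$. Here the third inequality is $3.04g\ge76$, and $\log(183e)<8.959$. Finally $n/2\ge g\log(eW)$, because $W/2\ge\log(eW)$ at $W=10$ ($5>4.77$) and the left side has the larger derivative from there on. By (2), (11) holds.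

**Step 5: (11) for $W>183$, by induction on $n$ with $g$ fixed.** Choose $\lambda$ so that peeling down to the empty graph gives exactly the target: $\lambda=W/\log(eW)$, so $n/\lambda=g\log(eW)$. This $\lambda$ increases with $W$, and $\lambda>20.4$. It remains to bound $a$ of a nonempty $\lambda$-tight digraph of girth at least $g$.

As long as a ball has size at most $g-1$, $f$ of its size is the size itself, so the next ball is more than $20$ times larger. So $x_j\ge g-1$ for $j=\lceil\log_{20}(g-1)\rceil$, and $x_{j+1}>\lambda(g-1)$. Moreover $j+1\le\log_{20}(g-1)+2\le\frac{g-3}2=q$, since at $g=25$ this reads $3.07<11$ and the right side grows faster. Hence $x_p,y_q>\lambda(g-1)$. With $x=\lfloor\lambda(g-1)\rfloor$ we get $x_p\ge x$ and $y_q-1\ge x$. Also $x\ge\lambda(g-1)-1\ge0.95\lambda g$, because $0.05g\ge1.25\ge1+1/\lambda$; and $10g\le x<n$ because $0.95\cdot20.4>10$ and $\lambda g<n$. By Step 4 or by induction, $f(x)\ge g\log(ex/g)\ge g\log(0.95e\lambda)$, so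
$$a\ge2f(x)\ge g\log(0.9025\,e^2\lambda^2)\ge g\log(eW),$$
because $0.9025\,e\lambda^2\ge2.45\lambda^2\ge W$. Indeed $\lambda^2/W=W/\log^2(eW)$ exceeds $2.2$ at $W=183$ and is increasing in our range (its logarithmic derivative is $\frac1W\left(1-\frac2{\ln(eW)}\right)>0$). $\square$

## 9. Girths $15$ to $23$, with $4g\le n\le127$

**Recording convention.** In Sections 9–11 we apply Lemmas 6 and 7 many times, always with $p=\frac{g-1}2$ and $q=\frac{g-3}2$ unless said otherwise. We write a chain such as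
$$1\to2\to4\xrightarrow{\ }\cdots\to25\xrightarrow{23}35$$
for successive lower bounds of $x_0,x_1,x_2,\dots$ (and, by symmetry, of $y_0,y_1,\dots$). A label $b$ on an arrow leaving $c$ means that $f(c)\ge b$ is used; no label means $c<g$, so $f(c)=c$. The next entry is the least integer exceeding $\lambda b$, by (3). Ball sizes are nondecreasing in the radius. "$K$" is the resulting lower bound from (4), and (2) then gives $f(n)\ge\min(\lceil n/\lambda\rceil,K)$.

**Proposition 18.** $(\star)$ holds for odd $15\le g\le23$ and $4g\le n\le127$.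

*Proof.*

**$g=19,21,23$.** $f(n)\ge f(4g-1)\ge4g-17=59,67,75$, which is at least $56,63,70$. Use (P) with $[127,71,19]$, $[127,64,21]$, $[127,57,23]$.

**$g=17$.** $t(67)\le16$; $t(n)\le21$ for $n\le76$; $t(n)\le26$ for $n\le84$. Varshamov's bound gives codes $[72,21,17]$ and $[81,26,17]$, as follows. For $i\le15$, $\binom{71}{i-1}/\binom{71}i=\frac i{72-i}\le\frac{15}{57}$, so by a geometric series $\sum_{i\le15}\binom{71}i\le\frac{57}{42}\binom{71}{15}$. With $\binom{71}{15}<9.2\cdot10^{14}$ this is below $1.25\cdot10^{15}<2^{51}$. Similarly $\sum_{i\le15}\binom{80}i\le\frac{66}{51}\binom{80}{15}$, and with $\binom{80}{15}<6.7\cdot10^{15}$ this is below $8.7\cdot10^{15}<2^{55}$. Now (R) with $(n_0,k_0,k_1)=(68,16,21)$ needs $N(21,17)\le72$, and with $(77,21,26)$ needs $N(26,17)\le81$. This settles $68\le n\le84$. For $82\le n\le127$: $f(n)\ge f(82)\ge56$, and (P) with $[127,71,19]$ applies.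

**$g=15$.** $t(n)\le17,18,19,20,21$ for $n=60,\dots,64$; $t(n)\le21$ for $n\le67$; $t(n)\le22,23,24$ for $n=68,69,70$. The code $[63,24,15]$, shortened to dimension $n-39\ge21,22,23$ for $n=60,61,62$, suffices for $60\le n\le70$. Next take $\lambda=1.52$:
$$1\to2\to4\to7\to11\to17\xrightarrow{16}25\xrightarrow{23}35 .$$
So $x_7\ge35$, $y_6\ge25$, $K=f(35)+f(24)\ge30+22=52$, and
$$f_{15}(n)\ge\min(\lceil n/1.52\rceil,52). \tag{12}$$
So $f(71)\ge47$ and $f(72)\ge48$, i.e. $t\le24$, and (Q) with $[63,24,15]$ applies. For $73\le n\le127$, $f(n)\ge49$: BCH$_{127}$ with $t=7$. $\square$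

## 10. Girths $5$ to $13$, with $n\le127$

**Proposition 19.** $(\star)$ holds for $g\in\{5,7,9,11,13\}$ and $g\le n\le127$.

*Proof.*

**$g=13$.** For $n<39$ use Proposition 16. For $39\le n\le44$, Lemma 13(d) gives $t(n)\le9,9,10,10,11,11$. By shortening the Golay codes, $[18,9,6]$ ($[17,9,5]$ with a parity bit), and the Wagner code (with a parity bit where needed),
$$\begin{aligned}N(9,13)&\le N(9,7)+N(9,6)\le20+18=38,\\ N(10,13)&\le N(10,8)+N(10,5)\le22+19=41,\\ N(11,13)&\le N(11,7)+N(11,6)\le22+21=43,\end{aligned}$$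
so (Q) applies. For $45\le n\le63$: $f(45)\ge33$, $[63,30,13]$. Next $\lambda=1.75$:
$$1\to2\to4\to8\to15\xrightarrow{14}25\xrightarrow{23}41,\qquad K=f(41)+f(24)\ge29+22=51,$$
$$f_{13}(n)\ge\min(\lceil n/1.75\rceil,51). \tag{13}$$
For $64\le n\le68$: $t(n)\le26,27,28,29,30$. For $69\le n\le72$: by (13) $f(n)\ge40,40,41,42$, so $t(n)\le29,30,30,30$. Use (Q) with $[63,30,13]$. For $73\le n\le127$: $f(n)\ge42$, BCH$_{127}$ with $t=6$.

**$g=11$.** For $n<33$ use Proposition 16. For $33\le n\le47$: $f(32)\ge24\ge23$, $[47,24,11]$. For $48\le n\le63$: $f(43)\ge27$, $[63,36,11]$. Next $\lambda=1.88$: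
$$1\to2\to4\to8\to16\xrightarrow{15}29,\qquad K=f(29)+f(15)\ge22+14=36$$
(as $f(27)\ge22$), so
$$f_{11}(n)\ge\min(\lceil n/1.88\rceil,36). \tag{14}$$
For $64\le n\le127$: $f(n)\ge35$, BCH$_{127}$ with $t=5$.

**$g=9$.** For $n\le22$ use Proposition 16. For $n=23$: $t\le5$ by Lemma 13(b), and $N(5,9)\le20$. Puncturing $[31,11,11]$ twice gives $[29,11,9]$, and shortening gives $N(n-18,9)\le n$ for $24\le n\le29$; and $t(n)\le5+(n-23)=n-18$ there. For $n=30$: $t\le11$ by Lemma 13(c), and $N(11,9)\le29$. For $31\le n\le41$: $f(31)\ge20$, $[41,21,9]$. Next $\lambda=2$: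
$$1\to3\to7\to15\xrightarrow{13}27,\qquad K=f(27)+f(14)\ge18+12=30$$
(using $f(23)\ge18$), so
$$f_9(n)\ge\min(\lceil n/2\rceil,30). \tag{15}$$
So $f(42)\ge21$ and $f(43)\ge22$, i.e. $t\le21$, and (Q) with $[41,21,9]$ applies.

For $n\ge44$ take $\lambda=1.9$. In a nonempty tight digraph, $x_1\ge2$ and $x_2\ge4$ for every root. If $d^+(v)=1$ with out-neighbor $u$, then $X_2=\{v,u\}\cup N^+(u)$, so $d^+(u)\ge2$. So some vertex has out-degree at least $2$. With it as root, $x_1\ge3$, $x_2\ge6$, $x_3\ge12$ ($1.9\cdot3=5.7$, $1.9\cdot6=11.4$), and $y_1,\dots,y_4\ge2,4,8,16$ ($1.9\cdot2=3.8$, $1.9\cdot4=7.6$, $1.9\cdot8=15.2$). With $p=3$, $q=4$ in (4): $a\ge f(12)+f(15)\ge11+13=24$. So $f(n)\ge24$ for $n\ge44$, as $44/1.9>23$. Use $[63,39,9]$ for $44\le n\le63$. For $64\le n\le127$: $f(n)\ge30\ge28$ by (15), BCH$_{127}$ with $t=4$.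

**$g=7$.** For $n<14$ use Proposition 16. For $14\le n\le23$: $f(14)\ge11$, Golay $[23,12,7]$. For $24\le n\le27$: $t\le12$ by Lemma 13(a), and (Q) with $[24,12,8]$. For $28\le n\le31$: $f(27)\ge15$, $[31,16,7]$. Next $\lambda=2$, with the stronger form of (3): $x_1\ge3$; $x_2>2(1+f(2))=6$, so $x_2\ge7$; $x_3>2(1+f(6))=14$, so $x_3\ge15$. With $p=3$, $q=2$: $K=1+f(14)+f(6)\ge1+11+6=18$, so
$$f_7(n)\ge\min(\lceil n/2\rceil,18). \tag{16}$$
So $t(32)\le16$, $t(33)\le16$, $t(34)\le17$: (Q) with the Goppa code $[32,17,7]$. For $35\le n\le63$: $f(n)\ge18$, $[63,45,7]$. Next $\lambda=3$: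
$$1\to4\to13\xrightarrow{11}34,\qquad K=f(34)+f(12)\ge17+10=27,$$
$$f_7(n)\ge\min(\lceil n/3\rceil,27). \tag{17}$$
For $64\le n\le127$: $f(n)\ge22\ge21$, BCH$_{127}$ with $t=3$.

**$g=5$** ($p=2$, $q=1$). From Theorem 9: $f(b)=b$ for $b\le4$; $f(5),f(6),f(7)\ge4,5,6$; $f(8)\ge6$; $f(n)\ge7$ for $n\ge9$. For $n\le12$ use Proposition 16. For $n=13,14$: $t\le6,7$, and Nordstrom–Robinson, punctured and shortened, gives $(13,64,5)$ and $(14,128,5)$.

*$n=15,16,17$.* Take $\lambda=2$: $x_1\ge3$, $x_2\ge7$, $K=1+f(6)+f(2)\ge8$. So $f(15)\ge8$. For $n=15,16$: $t\le7,8$, and $(15,256,5)$ suffices. For $n=17$: $t\le9$, $[17,9,5]$.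

*$18\le n\le23$; we show $f(18)\ge9$.* Take $\lambda=2.2$, $G$ on $18$ vertices, $G'$ as in Lemma 6. If $G'=\emptyset$: $a(G)\ge18/2.2>8$. Otherwise all in- and out-degrees in $G'$ are at least $2$; $x_2>2.2(1+f(2))=6.6$, so $x_2\ge7$; and $a(G')\ge1+f(6)+f(2)\ge8$. If $n'<18$, then $a(G)>8$. Let $n'=18$, so $G'=G$.

* If some degree is at least $3$ (say an out-degree; reverse all arcs otherwise), take that root: $x_1\ge4$, $x_2>2.2(1+f(3))=8.8$, so $x_2\ge9$ and $a\ge1+f(8)+f(2)\ge9$.
* Otherwise all degrees are $2$. Then $x_2=7$, there are $4$ vertices at distance $2$ from $v$, hence at most $8$ at distance $3$, and $V\setminus X_3$ has at least $3$ vertices. No arc goes from $X_2$ to $V\setminus X_3$, so $a\ge a(X_2)+f(3)\ge(1+f(6))+f(3)\ge9$.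

So $f(18)\ge9$, and (P) with the Wagner code ($r=9$) settles $18\le n\le23$.

*$24\le n\le32$; $f(24)\ge10$.* Take $\lambda=2.66$; $24/2.66>9$. In a nonempty tight digraph all in- and out-degrees are at least $2$. The out-degrees are not all $2$, since then $x_2\le7$, while (3) requires $x_2>2.66(1+f(2))=7.98$. At a root with $d^+\ge3$: $x_2>2.66\cdot4=10.64$, so $x_2\ge11$ and $K=1+f(10)+f(2)\ge10$. Use the Goppa code $[32,22,5]$.

*$n=33$.* Take $\lambda=3.05$: degrees are at least $3$, $x_2>3.05\cdot4=12.2$, so $x_2\ge13$ and $K=1+f(12)+f(3)\ge11$. As $33/3.05>10$, $f(33)\ge11$, $t(33)\le22$, and (Q) with $[32,22,5]$ applies.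

*$34\le n\le64$; $f(34)\ge12$.* Keep $\lambda=3.05$; $34/3.05>11$. If $0<n'<34$, then $a(G)>11$. Let $n'=34$.

* If some out-degree (without loss of generality, by reversal) is at least $4$: $x_2>3.05(1+f(4))=15.25$, so $x_2\ge16$ and $a\ge1+f(15)+f(3)\ge1+8+3=12$.
* Otherwise all degrees are $3$, $x_1=4$, $x_2\le13$. No arc goes from $X_1$ to $V\setminus X_2$, which has at least $21$ vertices. So $a\ge(1+f(3))+f(21)\ge4+9=13$.

Use the Goppa code $[64,52,5]$.

*$65\le n\le127$.* Take $\lambda=4.99$: degrees are at least $4$, $x_2>4.99\cdot5=24.95$, so $x_2\ge25$ and $K=1+f(24)+f(4)\ge15$. As $65/4.99>13$, $f(n)\ge14$: BCH$_{127}$ with $t=2$. $\square$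

## 11. Girths $5$ to $23$, with $n\ge128$

Here the comparison of Section 1 returns, with BCH codes in place of Hamming codes.

**Proposition 20.** Let $g=2s+1$ with $5\le g\le23$, $m\ge7$ and $2^m\le n<2^{m+1}$. Then
$$f(n)\ge s(m+1)=s\lceil\log_2(n+1)\rceil, \tag{18}$$
and consequently $(\star)$ holds at $n$.

*Proof.* The consequence: the BCH code of length $2^{m+1}-1\ge n$ has redundancy at most $s(m+1)$ and minimum distance at least $2s+1=g$; use (P). We prove (18), with $p=s$, $q=s-1$.

**Step 1: $7\le g\le23$ and $m=7,8,9,10$.** This is the base of the induction in Step 2. The values needed are $8s,9s,10s,11s$.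

* $g=7$ (needed $24,27,30,33$). By (17), as $128/3>42$, $f(n)\ge27$: this does $m=7,8$. For $m=9,10$ take $\lambda=5$: $1\to6\to31\xrightarrow{15}76$ (using $f(27)\ge15$). By (17), $f(76)\ge26$. $K=f(76)+f(30)\ge26+15=41$, and $n/5>102$.
* $g=9$ (needed $32,36,40,44$). $m=7$: $\lambda=2.5$, $1\to3\to8\to21\xrightarrow{16}41$; $K=f(41)+f(20)\ge20+15=35$ (using $f(31)\ge20$), and $n/2.5>51$. $m\ge8$: $\lambda=4$, $1\to5\to21\xrightarrow{16}65\xrightarrow{30}121$, where $f(65)\ge30$ by (15). The case $\lambda=2.5$ gives $f(121)\ge\min(49,35)=35$, and $f(64)\ge30$ by (15). So $K=f(121)+f(64)\ge65$, and $n/4\ge64$.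
* $g=11$ (needed $40,45,50,55$). $m=7,8$: $\lambda=2$, $1\to3\to7\to15\xrightarrow{14}29\xrightarrow{22}45$; $K=f(45)+f(28)\ge27+22=49$, and $n/2\ge64$. $m=9,10$: $\lambda=4$, $1\to5\to21\xrightarrow{19}77\xrightarrow{35}141\xrightarrow{49}197$, where $f(77)\ge35$ by (14) and $f(140)\ge49$, hence $f(141)\ge49$, by the case $\lambda=2$. $K=f(197)+f(140)\ge98$, and $n/4\ge128$.
* $g=13$ (needed $48,54,60,66$). $m=7$: (13) gives $f(n)\ge51$. $m\ge8$: $\lambda=2$, $1\to3\to7\to15\xrightarrow{14}29\xrightarrow{24}49\xrightarrow{33}67$, where $f(49)\ge f(45)\ge33$. By (13), $f(67)\ge39$. $K=f(67)+f(48)\ge39+33=72$, and $n/2\ge128$.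
* $g=15$ (needed $56,63,70,77$). $\lambda=2$: $1\to3\to7\to15\xrightarrow{14}29\xrightarrow{27}55\xrightarrow{40}81\xrightarrow{52}105$, where $f(55)\ge f(52)\ge40$ and $f(81)\ge f(80)\ge52$ by (12). $K=f(105)+f(80)\ge104$; $n/2\ge64$ for $m=7$ and $n/2\ge128$ for $m\ge8$.
* $g=17,19,21,23$. With $\lambda=2$ the chain starts $1\to3\to7\to15\to31$, so $x_4\ge31$; and $q\ge7$.
  * $g=17$ (needed $64,72,80,88$): $31\xrightarrow{29}59\xrightarrow{47}95\xrightarrow{62}125$, where $f(95)\ge f(93)\ge62$. So $x_7\ge125$ and $K\ge2f(101)\ge2\cdot64=128$; $n/2\ge64$ for $m=7$, $n/2\ge128$ for $m\ge8$.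
  * $g=19$ (needed $72,81,90,99$): $f(113)\ge76$ settles $m=7$. For $m\ge8$: $31\xrightarrow{29}59\xrightarrow{48}97\xrightarrow{66}133$, where $f(59)\ge f(56)\ge48$. $K\ge2f(113)\ge152$, and $n/2\ge128$.
  * $g=21$ (needed $80,90,100,110$): $f(125)\ge88$ settles $m=7$. For $m\ge8$: $31\xrightarrow{30}61\xrightarrow{53}107\xrightarrow{78}157$, where $f(107)\ge f(104)\ge78$. $K\ge2f(125)\ge176$, and $n/2\ge128$.
  * $g=23$ (needed $88,99,110,121$): $f(114)\ge88$ settles $m=7$. For $m\ge8$: $31\xrightarrow{30}61\xrightarrow{53}107\xrightarrow{81}163$. $K\ge2f(137)\ge200$, and $n/2\ge128$.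

**Step 2: $7\le g\le23$ and $m\ge11$, by induction on $n$.** As in Step 5 of Section 8, choose $\lambda$ so that $n/\lambda$ is the target: $\lambda=\frac n{s(m+1)}$, which is at least $\frac{2048}{132}>15.5$. It remains to show $a\ge s(m+1)$ for nonempty $\lambda$-tight digraphs of girth at least $g$. There $x_1,y_1\ge\lfloor\lambda\rfloor+1$, so
$$f(x_1),f(y_1)\ge y:=\min(\lfloor\lambda\rfloor+1,\,2s),$$
since $f(b)=b$ for $b\le2s=g-1$. Hence $x_2,y_2\ge x+1$ with $x=\lfloor\lambda y\rfloor$, and $x<n$ because $\lambda y\le2s\lambda=\frac{2n}{m+1}$. As $p,q\ge2$, $a\ge f(x_p)+f(y_q-1)\ge2f(x)$. If $x\ge128$, then by Step 1 or induction $f(x)\ge s\log_2(x+1)\ge s\log_2(\lambda y)$, so $a\ge s\log_2\left((\lambda y)^2\right)$. So we need $x\ge128$ and $(\lambda y)^2\ge2^{m+1}$.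

* If $y=2s$: $\lambda y=\frac{2n}{m+1}\ge\frac{2^{m+1}}{m+1}\ge\frac{4096}{12}>341$, and $(\lambda y)^2\ge2^{m+1}$ because $2^{m+1}\ge(m+1)^2$.
* If $y<2s$: then $y=\lfloor\lambda\rfloor+1\ge\lambda$ and $\lambda<2s$, so $2^m\le n<2s^2(m+1)\le242(m+1)$, which forces $m=11$ (for $m=12$ it reads $4096<3146$, and the left side then grows faster). Now $\lambda>15.5$ gives $\lambda y\ge\lambda^2>240$, so $x\ge240$ and $(\lambda y)^2>2^{12}$.

**Step 3: $g=5$** ($s=2$, $p=2$, $q=1$). Here $q=1$, so the in-ball has radius $1$ only, and we use the stronger forms of (3) and (4).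

* $m=7,8$ (needed $16,18$): $\lambda=8$. Degrees are at least $8$, $x_2>8(1+f(8))\ge56$, $K=1+f(56)+f(8)\ge1+12+6=19$ (using $f(34)\ge12$). And $n/8\ge16$, respectively $n/8\ge32$.
* $m=9,10,11$ (needed $20,22,24$): $\lambda=16$. Degrees are at least $16$, $x_2>16(1+f(16))\ge16\cdot9=144$, $K\ge1+f(144)+f(16)\ge1+16+8=25$ (using the case $m=7$ and $f(15)\ge8$). And $n/16\ge32$.
* $m\ge12$, by induction on $n$: $\lambda=\frac n{2(m+1)}>157$, so $n/\lambda=2(m+1)$. In a nonempty tight digraph $x_1\ge128$, so $f(x_1)\ge f(128)\ge16$ and $x_2\ge\lceil16\lambda\rceil$. Here $128\le\lceil16\lambda\rceil<n$, as $16\lambda=\frac{8n}{m+1}\le\frac{8n}{13}$. Also $y_1-1\ge\lfloor\lambda\rfloor\ge128$. By the cases already proved,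
$$a\ge f(x_2)+f(y_1-1)\ge2\log_2(16\lambda)+2\log_2(\lfloor\lambda\rfloor+1)\ge2\log_2(16\lambda^2)\ge2(m+1),$$
the last step because $16\lambda^2\ge\frac{4\cdot2^{2m}}{(m+1)^2}\ge2^{m+1}$, which is equivalent to $2^{m+1}\ge(m+1)^2$. $\square$

*Proof of Theorem 1.* By Lemma 4 we need the bound for odd $g$ and $n\ge g$. For $g=1$ it is $\tau\le n$, and for $g=3$ it is Proposition 2. For odd $g\ge5$ it is $(\star)$, which holds

* for $g\ge25$ by Proposition 16 ($n<4g$) and Proposition 17 ($n\ge4g$);
* for $15\le g\le23$ by Proposition 16 ($n<4g$), Proposition 18 ($4g\le n\le127$) and Proposition 20 ($n\ge128$);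
* for $5\le g\le13$ by Proposition 19 ($n\le127$) and Proposition 20 ($n\ge128$).

So $2^{\tau(G)}\le A(n,g(G))$ for every digraph $G$ on $n$ vertices. $\blacksquare$
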